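
\theoremstyle{plain}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Tame algebras of semiregular tubular type\\ need not be standard}


\begin{abstract}
Over every algebraically closed field $K$ we construct tame algebras, all of whose Auslander--Reiten components are semiregular tubes, which admit no Galois covering by a triangular locally bounded category. This disproves the conjecture that every tame algebra of semiregular tubular type is standard. The algebras $A_{p,\rho}$ ($p\ge 4$, $\rho\in K\setminus\{0,1\}$) have two simple modules and dimension $p+7$, and they are pairwise non-isomorphic. Coverings are excluded by a short computation with degrees in a group. The components are determined by a linear rule which describes how the square of the Auslander--Reiten translation acts on dimension vectors.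
\end{abstract}

\section{The question and the answer}

\subsection{The conjecture}

Let $K$ be an algebraically closed field. An \emph{algebra} is a basic, indecomposable, finite-dimensional $K$-algebra $A$, modules are finite-dimensional right modules, $\Gamma_A$ is the Auslander--Reiten quiver and $\tau$ the Auslander--Reiten translation.

The algebra $A$ is \emph{tame} if for each dimension $d$ there are finitely many $K[x]$-$A$-bimodules $M_1,\dots,M_{n_d}$, free of finite rank as left $K[x]$-modules, such that all but finitely many isomorphism classes of indecomposable $A$-modules of dimension $d$ have the form $K[x]/(x-\lambda)\otimes_{K[x]}M_i$ with $\lambda\in K$ and some $i$. So in each dimension the indecomposables are covered by finitely many one-parameter families, up to finitely many exceptions.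

A component of $\Gamma_A$ is \emph{regular} if it contains neither a projective nor an injective module, and \emph{semiregular} if it does not contain both a projective and an injective module. A \emph{stable tube} is a translation quiver $\mathbb Z\mathbb A_\infty/(\tau^r)$ with $r\ge1$. More generally, a \emph{tube} is a connected translation quiver that contains an oriented cycle and whose topological realization is homeomorphic to $S^1\times[0,\infty)$. A \emph{ray tube} arises from a stable tube by finitely many (possibly zero) ray insertions in the sense of D'Este--Ringel; equivalently, it is a tube without injective vertices. Dually, a \emph{coray tube} arises from a stable tube by finitely many coray insertions; equivalently, it is a tube without projective vertices. A \emph{semiregular tube} is a ray tube or a coray tube. We use two theorems that recognize tubes from very little information: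
\begin{itemize}
\item (Liu, Zhang) a regular component of $\Gamma_A$ contains an oriented cycle if and only if it is a stable tube;
\item (Liu) a semiregular component of $\Gamma_A$ contains an oriented cycle if and only if it is a semiregular tube.
\end{itemize}

An algebra is of \emph{semiregular tubular type} if every component of $\Gamma_A$ is a semiregular tube. This is a strong requirement. For instance, it excludes all algebras of finite representation type, since tubes are infinite, and it forces projectives and injectives to lie in different components.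

The second notion in the conjecture concerns coverings. A $K$-category $R$ is \emph{locally bounded} if distinct objects are non-isomorphic, each $R(x,x)$ is local, and $\sum_y\dim_K R(x,y)$ and $\sum_y\dim_K R(y,x)$ are finite for each object $x$. Its quiver has the objects as vertices and $\dim_K\operatorname{rad}(x,y)/\operatorname{rad}^2(x,y)$ arrows from $x$ to $y$; $R$ is \emph{triangular} if this quiver has no oriented cycle. It is \emph{simply connected} (Assem--Skowro\'nski) if it is triangular and every presentation of $R$ has trivial fundamental group. A group $G$ of $K$-linear automorphisms of $R$ is \emph{admissible} if it acts freely, and with finitely many orbits, on the objects. By a Galois covering $R\to R/G$ we always mean one with $G$ admissible. The algebra $A$ is \emph{standard} if it has a Galois covering $R\to R/G\cong A$ with $R$ simply connected. Thus the quiver of a standard algebra may have oriented cycles, but the algebra is the quotient of a category without any.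

The following conjecture is posed in \cite{Source}.

\medskip
\noindent\textbf{Conjecture.} \emph{Every tame algebra of semiregular tubular type is a standard tame algebra.}
\medskip

We show that the conjecture is false.

\subsection{The result}

Let $p\ge4$ and $\rho\in K\setminus\{0\}$. The algebra $A_{p,\rho}$, defined by a multiplication table in Section~\ref{sec:algebras}, has two vertices, loops $\alpha$ at $1$ and $\sigma$ at $2$, arrows $\beta:1\to2$ and $\gamma:2\to1$, dimension $p+7$, and main relations
\begin{equation}\label{eq:main}
\alpha\beta=\beta\sigma,\qquad \gamma\alpha=\rho\,\sigma\gamma,\qquad \beta\gamma=\alpha^{p-1},\qquad \sigma^2=\gamma\beta .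
\end{equation}

\begin{theorem}\label{thm:main}
Let $p\ge4$ be an integer and $\rho\in K\setminus\{0\}$.
\begin{enumerate}
\item[(1)] $A_{p,\rho}$ is tame.
\item[(2)] There is no Galois covering $R\to R/G\cong A_{p,\rho}$ with $R$ a triangular locally bounded category. In particular $A_{p,\rho}$ is not standard.
\item[(3)] $A_{p,\rho}$ is of semiregular tubular type if and only if $\rho\ne1$. If $\rho\neq1$, its Auslander--Reiten quiver consists of exactly two ray tubes containing projectives, each containing exactly one projective, exactly two coray tubes containing injectives, each containing exactly one injective, and otherwise only stable tubes.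
\item[(4)] $A_{p,\rho}\cong A_{p',\rho'}$ if and only if $(p,\rho)=(p',\rho')$.
\end{enumerate}
\end{theorem}

Since $K$ is infinite, $K\setminus\{0,1\}$ is nonempty.

\begin{corollary}
The conjecture is false over every algebraically closed field. For every $p\ge4$ the algebras $A_{p,\rho}$ with $\rho\in K\setminus\{0,1\}$ form a one-parameter family of pairwise non-isomorphic counterexamples; the smallest among these algebras are the $A_{4,\rho}$, of dimension $11$.
\end{corollary}

\subsection{The main ideas}\label{sec:ideas}

\emph{No covering.} A Galois covering with group $G$ gives a grading of $A$ by $G$, and triangularity forbids nonzero radical elements of degree $1$ in $e_iAe_i$. So it suffices to find relations that force the degree of some cycle to be trivial. Take $p=4$, and suppose for the moment that the arrows $\alpha,\beta,\gamma,\sigma$ are homogeneous, of degrees $a,b,c,s\in G$. All sides of \eqref{eq:main} are nonzero, so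
\[
ab=bs,\qquad bc=a^3,\qquad s^2=cb .
\]
Hence $a^2b=bs^2=bcb=a^3b$, and therefore $a=1$. Now the loop $\alpha$ is a nonzero radical element of degree $1$, which is forbidden. In words: $b$ conjugates $s$ to $a$ and $cb$ to $bc$, so $\sigma^2=\gamma\beta$ becomes $a^2=bc$, which disagrees with $bc=a^{p-1}$ unless $a^{p-3}=1$. For general $p$ the equation $a^{p-3}=1$ is excluded as well, because the translates of the loop $\alpha$ would then form a cycle in $R$.

\emph{Tubes.} The second relation in \eqref{eq:main} plays no role in the argument above; its parameter $\rho$ governs the components. For $\rho\ne1$ the radical $R_i$ of the projective $P_i$ satisfies $\tau R_i\cong P_i$. Since $R_i\to P_i$ is irreducible, this starts a tube at $P_i$. The isomorphism has a second, numerical consequence: it closes up the usual dimension formulas for $\tau$, so that $\tau^2$ changes the dimension vector by a translation that is constant on each $\tau$-orbit. On an orbit that is infinite in both directions this translation must be zero, because dimensions are nonnegative. So the dimensions on such an orbit are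 bounded, and tameness makes the orbit periodic. For $\rho=1$ the structure breaks down: $\operatorname{rad}P_1\cong I_1/\operatorname{soc}I_1$, which puts a projective and an injective into the same component.

\subsection{Published results used}

Apart from the theorems of Liu and Zhang we use the following.
\begin{itemize}
\item (Geiss \cite{Geiss}) If $A_0$ lies in the Zariski closure of the $GL_d$-orbit of $A_1$ in the variety of $d$-dimensional algebras and $A_0$ is tame, then $A_1$ is tame.
\item (Wald--Waschb\"usch \cite{WW}, Butler--Ringel \cite{BR}) String algebras are tame.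
\item (Crawley-Boevey \cite[Theorem D]{CB}) If $A$ is tame, then for each $d$ all but finitely many isomorphism classes of indecomposable modules $M$ of dimension $d$ satisfy $\tau M\cong M$.
\end{itemize}

\section{The algebras}\label{sec:algebras}

\subsection{Definition}

Let $p\ge4$ and $u=(u_1,u_2,u_3,u_4)\in K^4$. Let $A(u)$ be the vector space with basis
\[
e_1,\ \alpha,\alpha^2,\dots,\alpha^{p-1},\ \beta,\ \beta',\qquad e_2,\ \sigma,\ \sigma',\ \gamma,\ \gamma' .
\]
Here $e_1,e_2$ are orthogonal idempotents with sum $1$, and
\[
\alpha^i\in e_1Ae_1,\qquad \beta,\beta'\in e_1Ae_2,\qquad \gamma,\gamma'\in e_2Ae_1,\qquad \sigma,\sigma'\in e_2Ae_2 .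
\]
The only nonzero products of the other basis elements are $\alpha^i\alpha^j=\alpha^{i+j}$ for $i+j\le p-1$ and those among
\begin{equation}\label{eq:table}
\begin{gathered}
\beta\sigma=\beta',\qquad \sigma\gamma=\gamma',\qquad \gamma\beta=\sigma',\\
\alpha\beta=u_1\beta',\qquad \gamma\alpha=u_2\gamma',\qquad \beta\gamma=u_3\alpha^{p-1},\qquad \sigma\sigma=u_4\sigma'.
\end{gathered}
\end{equation}
In particular $\alpha^k\beta=0=\gamma\alpha^k$ for $k\ge2$.

\emph{Associativity.} If $x,y,z$ are all powers of $\alpha$, or one of them is an idempotent, then $(xy)z=x(yz)$ is clear. Let $x,y,z$ be basis elements other than $e_1,e_2$, not all powers of $\alpha$. We claim $(xy)z=0=x(yz)$. The product $xy$ is a multiple of $\beta'$, $\gamma'$, $\sigma'$ or of some $\alpha^k$ with $k\ge2$. The elements $\beta',\gamma',\sigma'$ are not a factor, on either side, of any nonzero product of basis elements other than $e_1,e_2$. If $xy$ is a nonzero multiple of $\alpha^k$ with $k\ge2$, then $\alpha^kz\ne0$ only if $z$ is a power of $\alpha$; in that case $x,y$ are not both powers of $\alpha$, so $(x,y)=(\beta,\gamma)$,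 $k=p-1$, and $\alpha^{p-1}z=0$. Thus $(xy)z=0$. For $x(yz)$: if $yz$ is a nonzero multiple of $\alpha^k$ with $k\ge2$, then $x\alpha^k\neq0$ only if $x$ is a power of $\alpha$, in which case $(y,z)=(\beta,\gamma)$ and $x\alpha^{p-1}=0$; the other cases are as before.

The span $\operatorname{rad}A(u)$ of all basis elements except $e_1,e_2$ is a nilpotent ideal with quotient $K\times K$, so $A(u)$ is basic; it is connected because $\beta\neq0$. The square of this ideal is spanned by $\alpha^2,\dots,\alpha^{p-1},\beta',\gamma',\sigma'$, so the arrows of the quiver are $\alpha,\beta,\gamma,\sigma$. For $\rho\ne0$ put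
\[
A_\rho=A_{p,\rho}:=A(1,\rho,1,1).
\]
The relations \eqref{eq:main} hold in $A_\rho$.

\subsection{Normal form, opposite algebra, tameness}

\begin{lemma}\label{lem:normal}
\begin{enumerate}
\item[(i)] If all $u_i\ne0$, then $A(u)\cong A(1,u_2/u_1,1,1)$.
\item[(ii)] $A(u_1,u_2,u_3,u_4)^{op}\cong A(u_2,u_1,u_3,u_4)$. Hence $A_\rho^{op}\cong A_{\rho^{-1}}$, with $e_1,e_2$ preserved.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Put $\tilde\alpha=a\alpha$, $\tilde\beta=b\beta$, $\tilde\gamma=c\gamma$, $\tilde\sigma=s\sigma$ with nonzero scalars, and $\tilde\beta'=\tilde\beta\tilde\sigma=bs\beta'$, $\tilde\gamma'=\tilde\sigma\tilde\gamma=sc\gamma'$, $\tilde\sigma'=\tilde\gamma\tilde\beta=bc\sigma'$. These elements satisfy \eqref{eq:table} with parameters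
\[
u_1\frac as,\qquad u_2\frac as,\qquad u_3\frac{bc}{a^{p-1}},\qquad u_4\frac{s^2}{bc}.
\]
Choose $a$ with $a^{p-3}=u_1^2u_3u_4$; this is possible because $p>3$ and $K$ is algebraically closed. Put $s=u_1a$, $b=1$, $c=u_4s^2$. The parameters become $1$, $u_2/u_1$, $u_3u_4u_1^2a^{2-(p-1)}=1$ and $1$.

(ii) In $A^{op}$ with product $x*y=yx$, put $\beta^\circ=\gamma$, $\gamma^\circ=\beta$ and keep $\alpha,\sigma$. Then $\beta^\circ*\sigma=\gamma'$, $\sigma*\gamma^\circ=\beta'$ and $\gamma^\circ*\beta^\circ=\gamma\beta=\sigma'$, so the primed elements $\beta^{\circ\prime},\gamma^{\circ\prime},\sigma^{\circ\prime}$ are $\gamma',\beta',\sigma'$. Moreover $\alpha*\beta^\circ=u_2\gamma'$, $\gamma^\circ*\alpha=u_1\beta'$, $\beta^\circ*\gamma^\circ=\beta\gamma=u_3\alpha^{p-1}$, $\sigma*\sigma=u_4\sigma'$. The last assertion follows with (i), whose isomorphism fixes $e_1,e_2$.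
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
We degenerate $A_\rho$ to a string algebra. Consider the line $A_t=A(t,\rho t,t,t)$, $t\in K$, on the fixed basis. (Only in this proof does the index denote the parameter $t$ of the line.) The structure constants are polynomials in $t$, and for $t\ne0$ the algebra $A(t,\rho t,t,t)$ is isomorphic to $A(1,\rho,1,1)=A_{p,\rho}$ by Lemma~\ref{lem:normal}(i). So $A_0=A(0,0,0,0)$ lies in the closure of the orbit of $A_{p,\rho}$. If $Q$ denotes the quiver with loops $\alpha,\sigma$ and arrows $\beta:1\to2$, $\gamma:2\to1$, then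
\[
A_0=KQ/(\alpha\beta,\ \gamma\alpha,\ \beta\gamma,\ \sigma^2,\ \alpha^p,\ \beta\sigma\gamma,\ \sigma\gamma\beta,\ \gamma\beta\sigma),
\]
since the nonzero paths of positive length on the right are $\alpha,\dots,\alpha^{p-1},\beta,\sigma,\gamma,\beta\sigma,\sigma\gamma,\gamma\beta$. Each vertex has two incoming and two outgoing arrows, and the nonzero paths of length two are $\alpha\alpha,\beta\sigma,\sigma\gamma,\gamma\beta$, so each arrow has exactly one nonzero continuation on each side. Thus $A_0$ is a string algebra, hence tame, and $A_{p,\rho}$ is tame by the theorem of Geiss.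
\end{proof}

\subsection{Lifts of the arrows and isomorphism classes}

A covering of $A_\rho$ will only give homogeneous elements that agree with the arrows modulo $\operatorname{rad}^2$ and up to scalars. The relations survive this change up to nonzero scalars, because most products with $\operatorname{rad}^2$ vanish.

\begin{lemma}\label{lem:lifts}
Let
\[
\hat\alpha=a_1\alpha+\sum_{i\ge2}a_i\alpha^i,\quad \hat\beta=b_1\beta+b_2\beta',\quad \hat\gamma=c_1\gamma+c_2\gamma',\quad \hat\sigma=s_1\sigma+s_2\sigma'
\]
be elements of $A_\rho$ with $a_1b_1c_1s_1\neq0$. Then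
\begin{gather*}
\hat\alpha\hat\beta=a_1b_1\beta',\qquad \hat\beta\hat\sigma=b_1s_1\beta',\qquad
\hat\gamma\hat\alpha=\rho a_1c_1\gamma',\qquad \hat\sigma\hat\gamma=s_1c_1\gamma',\\
\hat\beta\hat\gamma=b_1c_1\alpha^{p-1},\qquad \hat\alpha^{p-1}=a_1^{p-1}\alpha^{p-1},\qquad
\hat\sigma^2=s_1^2\sigma',\qquad \hat\gamma\hat\beta=b_1c_1\sigma',
\end{gather*}
and all these products are nonzero.
\end{lemma}

\begin{proof}
Immediate from \eqref{eq:table}: the elements $\beta',\gamma',\sigma'$ contribute nothing to products with radical elements, $\alpha^k\beta=\gamma\alpha^k=0$ for $k\ge2$, and $\alpha^p=0$.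
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(4)]
Let $\varphi:A_{p,\rho}\to A_{p',\rho'}$ be an isomorphism. Any two complete sets of primitive orthogonal idempotents are conjugate, so after composing with an inner automorphism $\varphi$ permutes $e_1,e_2$. In $A_{p,\rho}$ we have $\dim e_1Ae_1=p>3=\dim e_2Ae_2$, and likewise for $p'$. So $\varphi$ fixes $e_1,e_2$, and $p=p'$. The images of the arrows lie in the respective $e_i\operatorname{rad}e_j$ but not in $\operatorname{rad}^2$, so they are elements $\hat\alpha,\hat\beta,\hat\gamma,\hat\sigma$ of $A_{p,\rho'}$ as in Lemma~\ref{lem:lifts}. That lemma, for $\rho'$, gives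
\[
\hat\alpha\hat\beta=\tfrac{a_1}{s_1}\hat\beta\hat\sigma,\qquad \hat\gamma\hat\alpha=\rho'\tfrac{a_1}{s_1}\hat\sigma\hat\gamma,\qquad \hat\beta\hat\sigma,\ \hat\sigma\hat\gamma\ne0,
\]
while applying $\varphi$ to the relations of $A_{p,\rho}$ gives $\hat\alpha\hat\beta=\hat\beta\hat\sigma$ and $\hat\gamma\hat\alpha=\rho\hat\sigma\hat\gamma$. Hence $a_1=s_1$ and $\rho=\rho'$.
\end{proof}

\section{Coverings are gradings}\label{sec:covering}

We carry out the degree computation of Section~\ref{sec:ideas}. What has to be added is that homogeneous lifts of the arrows exist, and the treatment of $p>4$.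

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Suppose $R\to R/G\cong A=A_\rho$ is a Galois covering with $R$ locally bounded and triangular.

\emph{The grading.} The objects of $R/G$ are the $G$-orbits of objects of $R$; they correspond to a complete set of primitive orthogonal idempotents of $A$, which we may take to be $e_1,e_2$ after an inner automorphism. Choose objects $x_1,x_2$ of $R$ in the corresponding orbits. Then
\[
e_iAe_j=\bigoplus_{g\in G}R(x_i,gx_j),
\]
where the product of $f\in R(x_i,gx_j)$ and $f'\in R(x_j,hx_k)$ is $g(f')\circ f\in R(x_i,ghx_k)$. With $A_g=\bigoplus_{i,j}R(x_i,gx_j)$ this is a grading, $A_gA_h\subseteq A_{gh}$. (With the opposite convention for identifying algebras and categories one obtains such a grading on $A^{op}\cong A_{\rho^{-1}}$, to which the following applies equally.)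

\emph{What triangularity says.} A nonzero radical morphism $x\to y$ of $R$ is a linear combination of products of arrows. To see this, note that $\operatorname{rad}^n(x,y)=0$ for large $n$: a nonzero composition of $n$ radical morphisms starting at $x$ passes only through the finitely many objects $z$ with $R(x,z)\ne0$, and the radical of the finite-dimensional algebra given by these objects is nilpotent. Since the arrows span $\operatorname{rad}$ modulo $\operatorname{rad}^2$, the assertion follows by induction. So a nonzero radical morphism $x\to y$ gives an oriented path of positive length from $x$ to $y$. As $R$ is triangular, the local algebra $R(x_i,x_i)$ therefore has zero radical, and as $K$ is algebraically closed,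
\begin{equation}\label{eq:deg1}
e_iA_1e_i=R(x_i,x_i)=Ke_i .
\end{equation}

\emph{The radical is graded.} Let $z\in e_iA_ge_i$ with $g\neq1$. Then $z\in\operatorname{rad}A$. Otherwise $z$ is invertible in the local algebra $e_iAe_i$, and the component of degree $g^{-1}$ of its inverse is already an inverse, because $e_i$ has degree $1$. So $z$ is an isomorphism $x_i\to gx_i$. But $gx_i\ne x_i$ since $G$ acts freely, and distinct objects of $R$ are not isomorphic, a contradiction. Together with \eqref{eq:deg1} we get
\[
\operatorname{rad}A=e_1Ae_2\oplus e_2Ae_1\oplus\bigoplus_{i}\bigoplus_{g\ne1}e_iA_ge_i ,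
\]
because the last double sum is contained in $\bigoplus_i\operatorname{rad}(e_iAe_i)$ and has the same dimension. Hence $\operatorname{rad}A$ and $\operatorname{rad}^2A$ are graded subspaces. Each $e_i(\operatorname{rad}A/\operatorname{rad}^2A)e_j$ is one-dimensional, so there are homogeneous elements $\hat\alpha,\hat\beta,\hat\gamma,\hat\sigma$ as in Lemma~\ref{lem:lifts}. Let $a,b,c,s\in G$ be their degrees.

\emph{The contradiction.} By Lemma~\ref{lem:lifts}, in each of the pairs $(\hat\alpha\hat\beta,\hat\beta\hat\sigma)$, $(\hat\beta\hat\gamma,\hat\alpha^{p-1})$, $(\hat\sigma^2,\hat\gamma\hat\beta)$ the two elements are nonzero and proportional. So $ab=bs$, $bc=a^{p-1}$, $s^2=cb$, and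
\[
a^{p-1}b=bcb=bs^2=abs=a^2b,\qquad\text{that is,}\qquad a^{p-3}=1 .
\]
Since $\hat\alpha$ is a nonzero element of $\operatorname{rad}A$, we have $a\ne1$ by \eqref{eq:deg1}. For $p=4$ this is already a contradiction. In general, $\hat\alpha$ is a nonzero morphism between the non-isomorphic objects $x_1$ and $ax_1$, hence radical, and its translates are nonzero radical morphisms $a^kx_1\to a^{k+1}x_1$. Each of them gives an oriented path of positive length. As $a^{p-3}=1$ and $p-3\ge1$, the paths
\[
x_1\to ax_1\to\cdots\to a^{p-3}x_1=x_1
\]
form an oriented cycle in the quiver of $R$, contrary to triangularity.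

A standard algebra has a Galois covering by a simply connected, hence triangular, category. So $A_\rho$ is not standard.
\end{proof}

\begin{remark}
The argument uses $p>3$: for $p=3$ the relation $a^{p-3}=1$ would be empty. In that case all relations in \eqref{eq:main} would be homogeneous with respect to path length.
\end{remark}

\section{The radicals of the projectives}\label{sec:radicals}

We now turn to the components. For $i=1,2$ let $P_i=e_iA$, $I_i=D(Ae_i)$ with $D=\operatorname{Hom}_K(-,K)$, $S_i=\operatorname{soc}I_i$ the simple module at $i$, and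
\[
R_i=\operatorname{rad}P_i,\qquad J_i=I_i/S_i .
\]
Write $\hom(X,Z)=\dim_K\operatorname{Hom}_A(X,Z)$ and $\underline{\dim}X=(\dim Xe_1,\dim Xe_2)$. Recall that $\hom(P_i,X)=\dim Xe_i=\hom(X,I_i)$. Reading off the basis,
\[
\underline\dim P_1=\underline\dim I_1=(p,2),\qquad \underline\dim P_2=\underline\dim I_2=(2,3).
\]

We compute $\tau$ from its definition. Let $Q_1\to Q_0\to X\to0$ be a minimal projective presentation. Applying $\operatorname{Hom}_A(-,A)$ to $Q_1\to Q_0$ gives a map of projective left modules; its cokernel is $\operatorname{Tr}X$, and $\tau X=D\operatorname{Tr}X$. Here $\operatorname{Hom}_A(e_iA,A)=Ae_i$. If $Q_1\to Q_0$ is left multiplication of columns by a matrix over $A$, then the transposed map is right multiplication of rows by the same matrix.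

For $\rho\neq1$ the radicals of the projectives turn out to be mapped to the projectives by $\tau$.

\begin{proposition}\label{prop:radicals}
Let $A=A_\rho$ with $\rho\ne0,1$. For $i=1,2$ the module $R_i$ is indecomposable and non-projective, it has a minimal projective presentation
\[
P_1\oplus P_2\to P_1\oplus P_2\to R_i\to0,
\]
and $\tau R_i\cong P_i$.
\end{proposition}

\begin{proof}
In each case we find the kernel of the projective cover, write down $W=\operatorname{Tr}R_i$, and recognize $W$ as an injective left module by its socle and its dimension.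

\emph{Case $i=1$.} As $R_1=\alpha A+\beta A$, the projective cover is $P_1\oplus P_2\to R_1$, $(x,y)\mapsto\alpha x+\beta y$. Its kernel $N$ has dimension $(p+7)-(p+1)=6$. By \eqref{eq:main} it contains
\[
s=(\alpha^{p-2},-\gamma)\in Ne_1,\qquad r=(\beta,-\sigma)\in Ne_2 .
\]
Since $p-2\ge2$, we have $\alpha^{p-2}\beta=0$, and so
\[
s\alpha=(\alpha^{p-1},-\rho\gamma'),\quad s\beta=(0,-\sigma'),\quad r\gamma=(\alpha^{p-1},-\gamma'),\quad r\sigma=(\beta',-\sigma'),
\]
while all other products of $s,r$ with basis elements of $\operatorname{rad}A$ vanish. The elements $s,s\alpha,r\gamma\in Ne_1$ are independent: $s$ is the only one involving $\gamma$, and $s\alpha,r\gamma$ are independent because $\rho\ne1$. The elements $r,r\sigma,s\beta\in Ne_2$ are clearly independent. So these six elements form a basis of $N$; thus $N=sA+rA$, the four products span $\operatorname{rad}N$, and the top of $N$ is $S_1\oplus S_2$. This gives the presentation, with matrix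
\[
\begin{pmatrix}\alpha^{p-2}&\beta\\-\gamma&-\sigma\end{pmatrix}.
\]

The image of $(x,y)\in Ae_1\oplus Ae_2$ under right multiplication by this matrix is $x(\alpha^{p-2},\beta)-y(\gamma,\sigma)$. Hence
\[
\operatorname{Tr}R_1=W:=(Ae_1\oplus Ae_2)/(Au+Av),\qquad u=(\alpha^{p-2},\beta),\quad v=(\gamma,\sigma).
\]
We compute
\[
\alpha u=\beta v=(\alpha^{p-1},\beta'),\qquad \gamma u=(0,\sigma'),\qquad \sigma v=(\gamma',\sigma'),
\]
and all other products of basis elements of $\operatorname{rad}A$ with $u$, $v$ are zero. So $Au+Av$ has basis $u,v,\alpha u,\gamma u,\sigma v$, and $\dim W=(p+7)-5=p+2$. Let $\varepsilon_1,\varepsilon_2\in W$ be the images of $e_1,e_2$. The five elements give the relations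
\[
\beta\varepsilon_2=-\alpha^{p-2}\varepsilon_1,\quad \gamma\varepsilon_1=-\sigma\varepsilon_2,\quad \beta'\varepsilon_2=-\alpha^{p-1}\varepsilon_1,\quad \sigma'\varepsilon_2=0,\quad \gamma'\varepsilon_1=0 .
\]
So the $p+2$ elements $\alpha^k\varepsilon_1$ $(0\le k\le p-1)$, $\varepsilon_2$, $\sigma\varepsilon_2$ span $W$ and form a basis. We find the socle, one vertex at a time. An element $\sum c_k\alpha^k\varepsilon_1$ is killed by $\alpha$ only if it is a multiple of $\alpha^{p-1}\varepsilon_1$, and $\gamma\alpha^{p-1}\varepsilon_1=0$. For $c\varepsilon_2+d\sigma\varepsilon_2$ we have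
\[
\beta(c\varepsilon_2+d\sigma\varepsilon_2)=-c\,\alpha^{p-2}\varepsilon_1-d\,\alpha^{p-1}\varepsilon_1,
\]
which vanishes only if $c=d=0$. So $\operatorname{soc}W=K\alpha^{p-1}\varepsilon_1$ is the simple left module at vertex $1$, and $W$ embeds into its injective envelope $D(e_1A)$. Both have dimension $p+2$, so $W\cong D(e_1A)$ and $\tau R_1=DW\cong e_1A=P_1$.

\emph{Case $i=2$.} Now $R_2=\gamma A+\sigma A$, and the projective cover is $P_1\oplus P_2\to R_2$, $(x,y)\mapsto\gamma x+\sigma y$. Its kernel $N$ has dimension $(p+7)-4=p+3$ and contains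
\[
s=(\alpha,-\rho\gamma)\in Ne_1,\qquad r=(\beta,-\sigma)\in Ne_2 .
\]
We have
\begin{gather*}
s\alpha=(\alpha^2,-\rho^2\gamma'),\qquad s\alpha^k=(\alpha^{k+1},0)\quad(2\le k\le p-2),\\
s\beta=(\beta',-\rho\sigma'),\qquad r\gamma=(\alpha^{p-1},-\gamma'),\qquad r\sigma=(\beta',-\sigma'),
\end{gather*}
and all other products of $s,r$ with basis elements of $\operatorname{rad}A$ vanish. The $p$ elements $s,s\alpha,\dots,s\alpha^{p-2},r\gamma$ of $Ne_1$ are independent: the first $p-1$ have first entries $\alpha,\dots,\alpha^{p-1}$, and $r\gamma-s\alpha^{p-2}=(0,-\gamma')$ because $p-2\geq2$. The elements $r,r\sigma,s\beta$ of $Ne_2$ are independent because $\rho\neq1$. So these $p+3$ elements form a basis of $N$; hence $N=sA+rA$ with top $S_1\oplus S_2$, and we have the presentation with matrix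
\[
\begin{pmatrix}\alpha&\beta\\-\rho\gamma&-\sigma\end{pmatrix}.
\]

Therefore $\operatorname{Tr}R_2=W:=(Ae_1\oplus Ae_2)/(Au+Av)$ with $u=(\alpha,\beta)$ and $v=(\rho\gamma,\sigma)$. Here
\begin{gather*}
\alpha u=(\alpha^2,\beta'),\qquad \alpha^ku=(\alpha^{k+1},0)\quad(2\le k\le p-2),\\
\gamma u=\sigma v=(\rho\gamma',\sigma'),\qquad \beta v=(\rho\alpha^{p-1},\beta'),
\end{gather*}
and all other products of basis elements of $\operatorname{rad}A$ with $u$, $v$ are zero. The elements $u,\alpha u,\dots,\alpha^{p-2}u,\beta v$ are independent: the first $p-1$ have first entries $\alpha,\dots,\alpha^{p-1}$, and $\beta v-\rho\alpha^{p-2}u=(0,\beta')$. So are $v,\gamma u$, which lie at the other vertex. Hence $\dim(Au+Av)=p+2$ and $\dim W=5$. Let again $\varepsilon_1,\varepsilon_2\in W$ be the images of $e_1,e_2$. In $W$ we have $\alpha^k\varepsilon_1=0$ for $3\le k\le p-1$, in particular $\alpha^{p-1}\varepsilon_1=0$. Then $\beta v$ gives $\beta'\varepsilon_2=0$, and $\alpha u$ gives $\alpha^2\varepsilon_1=0$. Therefore the five elements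
\[
\varepsilon_1,\qquad \alpha\varepsilon_1=-\beta\varepsilon_2,\qquad \varepsilon_2,\qquad \sigma\varepsilon_2=-\rho\gamma\varepsilon_1,\qquad \sigma'\varepsilon_2=-\rho\gamma'\varepsilon_1
\]
span $W$ and form a basis. For the socle at vertex $1$, consider $c\varepsilon_1+d\alpha\varepsilon_1$: applying $\alpha$ gives $c\,\alpha\varepsilon_1$, so $c=0$, and $\gamma\alpha\varepsilon_1=\rho\gamma'\varepsilon_1=-\sigma'\varepsilon_2$ forces $d=0$. At vertex $2$, consider $c\varepsilon_2+d\sigma\varepsilon_2+f\sigma'\varepsilon_2$: since $\beta\sigma\varepsilon_2=\beta'\varepsilon_2=0$, applying $\beta$ gives $-c\,\alpha\varepsilon_1$, so $c=0$, and $\sigma\sigma\varepsilon_2=\sigma'\varepsilon_2$ forces $d=0$. So $\operatorname{soc}W=K\sigma'\varepsilon_2$ is the simple left module at vertex $2$. As $\dim W=5=\dim D(e_2A)$, we get $W\cong D(e_2A)$ and $\tau R_2\cong P_2$.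

\emph{Indecomposability.} We have $\underline\dim R_1=(p-1,2)$ and $\underline\dim R_2=(2,2)$. Neither vector dominates $\underline\dim P_1=(p,2)$ or $\underline\dim P_2=(2,3)$, so $R_i$ has no projective summand. As $\tau R_i$ is indecomposable, so is $R_i$.
\end{proof}

By Lemma~\ref{lem:normal}(ii) the proposition also applies to $A^{op}\cong A_{\rho^{-1}}$, because $\rho^{-1}\neq1$. Dualizing, and noting $J_i=D(\operatorname{rad}(Ae_i))$, we obtain:

\begin{corollary}\label{cor:dual}
Let $\rho\ne0,1$. For $i=1,2$ the module $J_i$ is indecomposable and non-injective, it has a minimal injective copresentation $0\to J_i\to I_1\oplus I_2\to I_1\oplus I_2$, and $\tau^{-1}J_i\cong I_i$.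
\end{corollary}

Where does the proof fail for $\rho=1$? In Case~1 we then have $s\alpha=r\gamma$, and $sA+rA$ is a proper submodule of the kernel. The following shows that the failure is real.

\begin{proof}[Proof of Theorem~\ref{thm:main}(3), necessity of $\rho\ne1$]
Let $\rho=1$. We show $R_1\cong J_1$. Define a bilinear pairing $R_1\times\operatorname{rad}(Ae_1)\to K$ on the bases $\{\alpha^i,\beta,\beta'\}$ and $\{\alpha^j,\gamma,\gamma'\}$, where $1\le i,j\le p-1$, by
\[
\langle\alpha^i,\alpha^j\rangle=\delta_{i+j,p},\qquad \langle\beta,\gamma'\rangle=\langle\beta',\gamma\rangle=1,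
\]
and $0$ on all other pairs. It is nondegenerate, and $\langle re_j,x\rangle=\langle r,e_jx\rangle$. We check $\langle ra,x\rangle=\langle r,ax\rangle$ for each arrow $a$ and basis elements $r,x$. If $r$ does not end at the vertex where $a$ starts, or $x$ does not start at the vertex where $a$ ends, then both sides are $0$, because elements belonging to different vertices pair to zero. The remaining cases are the following.
\begin{itemize}
\item $a=\alpha$, $r=\alpha^i$, $x=\alpha^j$: both sides are $\delta_{i+j+1,p}$.
\item $a=\beta$, $r=\alpha^i$: for $x=\gamma$ we have $\langle\alpha^i\beta,\gamma\rangle=\delta_{i1}=\langle\alpha^i,\alpha^{p-1}\rangle=\langle\alpha^i,\beta\gamma\rangle$; for $x=\gamma'$ both sides are $0$.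
\item $a=\gamma$, $x=\alpha^j$: for $r=\beta$ we have $\langle\beta\gamma,\alpha^j\rangle=\langle\alpha^{p-1},\alpha^j\rangle=\delta_{j1}$ and $\langle\beta,\gamma\alpha^j\rangle=\rho\,\delta_{j1}=\delta_{j1}$; for $r=\beta'$ both sides are $0$.
\item $a=\sigma$: $\langle\beta\sigma,\gamma\rangle=1=\langle\beta,\sigma\gamma\rangle$; for the pairs $(\beta,\gamma')$, $(\beta',\gamma)$, $(\beta',\gamma')$ both sides are $0$.
\end{itemize}
Since $A$ is generated by $e_1,e_2$ and the arrows, $r\mapsto\langle r,-\rangle$ is an isomorphism of right modules $R_1\cong D(\operatorname{rad}(Ae_1))=I_1/S_1=J_1$.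

Let $U$ be an indecomposable summand of $R_1\cong J_1$. The map $U\to P_1$ given by the inclusion of $R_1=\operatorname{rad}P_1$ is irreducible, and so is the map $I_1\to U$ given by the projection onto $I_1/S_1$. Hence one component contains both $I_1$ and $P_1$, and it is not a semiregular tube.
\end{proof}

\section{A linear rule for the translation}\label{sec:linear}

From now on $A=A_\rho$ with $\rho\ne0,1$. Put
\[
C=\begin{pmatrix}p&2\\2&3\end{pmatrix},\qquad H=C-1=\begin{pmatrix}p-1&2\\2&2\end{pmatrix},
\]
so $\underline\dim P_j=\underline\dim I_j=C\mathbf e_j$ and $\underline\dim R_j=H\mathbf e_j$, where $\mathbf e_1,\mathbf e_2$ are the unit vectors. Note that $C$ and $H$ are symmetric.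

The starting point is a standard formula. For a minimal projective presentation $Q_1\to Q_0\to X\to0$ and any module $Z$,
\begin{equation}\label{eq:AR}
\hom(X,Z)-\hom(Z,\tau X)=\hom(Q_0,Z)-\hom(Q_1,Z).
\end{equation}
Indeed, let $\nu=D\operatorname{Hom}_A(-,A)$ be the Nakayama functor. Then $\tau X$ is the kernel of $\nu Q_1\to\nu Q_0$, and $\operatorname{Hom}(Z,\nu Q)\cong D\operatorname{Hom}(Q,Z)$ naturally for projective $Q$. So $\operatorname{Hom}(Z,\tau X)$ is dual to the cokernel of $\operatorname{Hom}(Q_0,Z)\to\operatorname{Hom}(Q_1,Z)$, and the kernel of this map is $\operatorname{Hom}(X,Z)$. Dually, for a minimal injective copresentation $0\to X\to E_0\to E_1$,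
\begin{equation}\label{eq:ARdual}
\hom(Z,X)-\hom(\tau^{-1}X,Z)=\hom(Z,E_0)-\hom(Z,E_1).
\end{equation}

For a module $X$ define vectors in $\mathbb Z^2$ by
\begin{gather*}
x=\underline\dim X,\qquad n_i(X)=\hom(X,P_i),\qquad m_i(X)=\hom(I_i,X),\\
g_i(X)=\hom(X,S_i)-\dim\operatorname{Ext}^1_A(X,S_i),\qquad d(X)=n(X)-m(X).
\end{gather*}
The multiplicities of $P_i$ in $Q_0$ and $Q_1$ are $\hom(X,S_i)$ and $\dim\operatorname{Ext}^1_A(X,S_i)$, so \eqref{eq:AR} becomes
\begin{equation}\label{eq:g}
\hom(Z,\tau X)=\hom(X,Z)-\sum_ig_i(X)z_i,\qquad z=\underline\dim Z .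
\end{equation}
For $Z=P_j$ this gives $\underline\dim\tau X=n(X)-Cg(X)$. The difficulty in iterating it is that one has to know $n$ and $g$ again for $\tau X$. Proposition~\ref{prop:radicals} and its dual solve this: they express $n$ through maps \emph{from} modules of known dimension vector, and $g$ through $x$ and $m$.

\begin{lemma}\label{lem:closure}
For every module $X$ and $i=1,2$:
\[
\text{(a) }\hom(R_i,X)=n_i(X),\qquad\text{(b) }\hom(X,J_i)=m_i(X),\qquad\text{(c) }g(X)=x-m(X).
\]
\end{lemma}

\begin{proof}
(a) Apply \eqref{eq:AR} to the module $R_i$, with $Z=X$: the right side vanishes as $Q_0\cong Q_1$, and $\tau R_i\cong P_i$. (b) Likewise by \eqref{eq:ARdual} for $J_i$ and Corollary~\ref{cor:dual}. (c) The sequence $0\to S_i\to I_i\to J_i\to0$ gives an exact sequence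
\[
0\to\operatorname{Hom}(X,S_i)\to\operatorname{Hom}(X,I_i)\to\operatorname{Hom}(X,J_i)\to\operatorname{Ext}^1_A(X,S_i)\to0 ,
\]
so $g_i(X)=x_i-\hom(X,J_i)=x_i-m_i(X)$ by (b).
\end{proof}

\begin{proposition}\label{prop:linear}
\begin{enumerate}
\item[(i)] If $X$ is indecomposable and non-projective, then $d(\tau X)=d(X)$.
\item[(ii)] If moreover $\tau X$ is non-projective, then $\underline\dim\,\tau^2X=\underline\dim X-H\,d(X)$.
\item[(iii)] $d(P_j)=\mathbf e_j$ and $d(I_j)=-\mathbf e_j$.
\end{enumerate}
\end{proposition}

\begin{proof}
Write $n,m,g,d$ for $n(X)$, etc. We take $Z=P_j$, $I_j$, $R_j$ in \eqref{eq:g}. The first two give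
\[
\underline\dim\tau X=n-Cg,\qquad m(\tau X)=x-Cg .
\]
For $Z=R_j$, Lemma~\ref{lem:closure}(a) applied to $\tau X$ gives
\[
n_j(\tau X)=\hom(R_j,\tau X)=\hom(X,R_j)-(Hg)_j .
\]
As $X$ is indecomposable and non-projective, no map $X\to P_j$ is surjective, so $\hom(X,R_j)=\hom(X,P_j)=n_j$. Hence
\[
n(\tau X)=n-Hg=n-Cg+g .
\]
Subtracting and using $g=x-m$ we get $d(\tau X)=n+g-x=n-m=d$. This is (i).

For (ii), Lemma~\ref{lem:closure}(c) for $\tau X$ gives $g(\tau X)=(n-Cg)-(x-Cg)=n-x=d-g$. Applying the formulas to $\tau X$,
\[
\underline\dim\tau^2X=n(\tau X)-Cg(\tau X)=n-Cg+g-C(d-g)=n+g-Cd=x+d-Cd=x-Hd ,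
\]
where we used $n+g=n+x-m=x+d$.

(iii) We have $g(P_j)=\mathbf e_j$, so Lemma~\ref{lem:closure}(c) gives $m(P_j)=C\mathbf e_j-\mathbf e_j$, that is, $\hom(I_i,P_j)=C_{ij}-\delta_{ij}$. Since $\hom(P_j,P_i)=C_{ij}=\hom(I_i,I_j)$,
\[
d_i(P_j)=C_{ij}-(C_{ij}-\delta_{ij})=\delta_{ij},\qquad d_i(I_j)=(C_{ij}-\delta_{ij})-C_{ij}=-\delta_{ij}.\qedhere
\]
\end{proof}

\section{The components}\label{sec:components}

We prove the remaining half of Theorem~\ref{thm:main}(3). Recall that for indecomposable modules $Y,Z$ with $Y$ non-injective there is an irreducible map $Y\to Z$ if and only if $Z$ is a summand of the middle term of the Auslander--Reiten sequence $0\to Y\to E\to\tau^{-1}Y\to0$, and if and only if there is an irreducible map $Z\to\tau^{-1}Y$.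

\subsection{Components containing a projective}

Fix $i$ and put $Y_0=P_i$, $Y_k=\tau^{-k}P_i$. By Proposition~\ref{prop:radicals}, $Y_1=R_i$. If some $Y_k$ $(k\ge0)$ were injective, say $Y_k=I_j$ with $k$ minimal, then Proposition~\ref{prop:linear} would give $\mathbf e_i=d(Y_0)=d(Y_k)=-\mathbf e_j$, which is absurd. So all $Y_k$ exist and are non-injective, $Y_k$ is non-projective for $k\ge1$, and $d(Y_k)=\mathbf e_i$. They are pairwise non-isomorphic: if $Y_k\cong Y_l$ with $k<l$, then $Y_0\cong Y_{l-k}$ would be non-projective. By Proposition~\ref{prop:linear}(ii), applied to $X=Y_{k+2}$,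
\begin{equation}\label{eq:growth}
\underline\dim Y_{k+2}=\underline\dim Y_k+H\mathbf e_i\qquad(k\ge0).
\end{equation}
For $p=4$ and $i=1$, for instance, $H\mathbf e_1=(3,2)$, and the dimension vectors of $Y_0,Y_1,Y_2,\dots$ are
\[
(4,2),\ (3,2),\ (7,4),\ (6,4),\ (10,6),\ \dots
\]
The sum of the first two is the third. The sum of the second and third is the sum of the first and fourth. This suggests the Auslander--Reiten sequences
\[
0\to Y_{k-1}\to E_k\to Y_k\to0\qquad(k\ge1),
\]
which we now determine.

\begin{lemma}
$E_1\cong Y_2$, and $E_k\cong Y_{k-2}\oplus Y_{k+1}$ for $k\ge2$.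
\end{lemma}

\begin{proof}
We first find enough irreducible maps, and then compare dimension vectors. If there is an irreducible map $Y_a\to Y_b$, then there is an irreducible map $Y_b\to\tau^{-1}Y_a=Y_{a+1}$. So from an irreducible map $Y_{k+1}\to Y_k$ we obtain irreducible maps
\[
Y_k\to Y_{k+2}\qquad\text{and then}\qquad Y_{k+2}\to Y_{k+1}.
\]
The inclusion $Y_1=R_i\to P_i=Y_0$ is irreducible, because $R_i$ is the radical of $P_i$ and is indecomposable. By induction there are irreducible maps $Y_{k+1}\to Y_k$ and $Y_k\to Y_{k+2}$ for all $k\ge0$. Consequently $Y_2$ is a summand of $E_1$, and for $k\ge2$ both $Y_{k-2}$ and $Y_{k+1}$ are summands of $E_k$, hence so is their direct sum, as they are not isomorphic. The dimension vectors agree: by \eqref{eq:growth},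
\begin{gather*}
\underline\dim E_1=\underline\dim P_i+\underline\dim R_i=\underline\dim Y_0+H\mathbf e_i=\underline\dim Y_2,\\
\underline\dim E_k=\underline\dim Y_{k-1}+\underline\dim Y_k=\underline\dim Y_{k-1}+\underline\dim Y_{k-2}+H\mathbf e_i=\underline\dim Y_{k-2}+\underline\dim Y_{k+1}.\qedhere
\end{gather*}
\end{proof}

The indecomposables with an irreducible map to $Y_k$ are the summands of $E_k$ if $k\ge1$, and only $R_i=Y_1$ if $k=0$; those with an irreducible map from $Y_k$ are the summands of $E_{k+1}$. So $\mathcal C_i=\{Y_k\mid k\ge0\}$ is a component of $\Gamma_A$, with arrows $Y_k\to Y_{k+2}$ $(k\ge0)$ and $Y_k\to Y_{k-1}$ $(k\ge1)$; see Figure~\ref{fig:tube}. It contains exactly one projective, no injective, and the oriented cycle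
\[
Y_0\to Y_2\to Y_1\to Y_0 .
\]
By Liu's theorem $\mathcal C_i$ is a semiregular tube, and it is a ray tube since it contains no injective. As each contains only one projective, $\mathcal C_1\neq\mathcal C_2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.25cm,y=0.85cm,->,>=stealth]
\node (a0) at (0,0) {$Y_0$};
\node (a2) at (1,1) {$Y_2$};
\node (a4) at (2,2) {$Y_4$};
\node (a6) at (3,3) {$Y_6$};
\node (b1) at (2,0) {$Y_1$};
\node (b3) at (3,1) {$Y_3$};
\node (b5) at (4,2) {$Y_5$};
\node (b7) at (5,3) {$Y_7$};
\node (c0) at (3,-1) {$Y_0$};
\node (c2) at (4,0) {$Y_2$};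
\node (c4) at (5,1) {$Y_4$};
\node (c6) at (6,2) {$Y_6$};
\draw[thick] (a0)--(a2); \draw[thick] (a2)--(a4); \draw[thick] (a4)--(a6);
\draw (b1)--(b3); \draw (b3)--(b5); \draw (b5)--(b7);
\draw[thick] (c0)--(c2); \draw[thick] (c2)--(c4); \draw[thick] (c4)--(c6);
\draw (a2)--(b1); \draw (a4)--(b3); \draw (a6)--(b5);
\draw (b1)--(c0); \draw (b3)--(c2); \draw (b5)--(c4); \draw (b7)--(c6);
\node at (3.6,3.6) {$\cdots$};
\node at (5.6,3.6) {$\cdots$};
\node at (6.6,2.6) {$\cdots$};
\end{tikzpicture}
\caption{The component $\mathcal C_i$ of the projective $P_i=Y_0$, where $Y_k=\tau^{-k}P_i$ and $Y_1=\operatorname{rad}P_i$. The two thick rays $Y_0\to Y_2\to Y_4\to\cdots$ are to be identified, which closes the strip to a tube. The translation $\tau$ lowers the index by one and is undefined on $Y_0$.}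
\label{fig:tube}
\end{figure}

\subsection{Components containing an injective}

By Lemma~\ref{lem:normal}(ii) everything in the preceding subsection holds for $A^{op}\cong A_{\rho^{-1}}$, where $\rho^{-1}\ne1$. Applying the duality $D$, we see that for $i=1,2$ the component of $I_i$ contains exactly one injective, no projective, and an oriented cycle. By Liu's theorem it is a semiregular tube, and it is a coray tube since it contains no projective. The components of $I_1$ and $I_2$ are different.

\subsection{All other components}

Every other component contains no projective and no injective, so it is regular. Let $X$ be a module in such a component. Then $\tau^kX$ is defined and non-projective for all $k\in\mathbb Z$. By Proposition~\ref{prop:linear} the vector $d=d(X)$ is constant on the $\tau$-orbit of $X$, and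
\[
\underline\dim\tau^{2k}X=\underline\dim X-k\,Hd\qquad\text{for all }k\in\mathbb Z .
\]
All these vectors have nonnegative entries. Hence $Hd=0$, and $\underline\dim\tau^{2k}X=\underline\dim X$ for all $k$.

The modules $\tau^{2k}X$ fall into finitely many isomorphism classes. Otherwise, since $A$ is tame and they all have the same dimension, Crawley-Boevey's theorem yields some $k$ with $\tau(\tau^{2k}X)\cong\tau^{2k}X$; then $\tau X\cong X$, and all $\tau^{2k}X$ are isomorphic to $X$, a contradiction. So $\tau^rX\cong X$ for some $r\ge1$. For each $Y$ in the component the middle term of the Auslander--Reiten sequence $0\to\tau Y\to E\to Y\to0$ is nonzero, so there is an oriented path from $\tau Y$ to $Y$. Composing such paths gives an oriented cycle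
\[
X\cong\tau^rX\to\cdots\to\tau^{r-1}X\to\cdots\to\tau X\to\cdots\to X .
\]
By the theorem of Liu and Zhang the component is a stable tube.

This completes the description of $\Gamma_A$ for $\rho\neq0,1$ and the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}
\bibitem{BR} Butler and Ringel, Comm. Algebra 15 (1987).
\bibitem{CB} Crawley-Boevey, Proc. LMS 56 (1988).
\bibitem{Geiss} Geiss, Arch. Math. 64 (1995), 11--16.
\bibitem{Source} \emph{Tame Algebras Of Semiregular Tubular Type}, \url{https://www.math.uni-bielefeld.de/icra2012/presentations/icra2012_bialkowski.pdf}.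
\bibitem{WW} Wald and Waschb\"usch, J. Algebra 95 (1985).
\end{thebibliography}

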